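# Self-avoiding walks on cubic graphs and the golden ratio

Throughout, $\varphi=\frac12(1+\sqrt5)\approx1.618$ and $\tau=1/\varphi\approx0.618$. We use these identities all the time:
$$\tau+\tau^2=1,\qquad \varphi=1+\tau,\qquad \varphi^2=\varphi+1 .$$

## 1. The ladder, walked in one direction

A *self-avoiding walk* (SAW) of length $n$ from a vertex $v$ of a simple graph is a walk $v=v_0,v_1,\dots,v_n$ along edges whose vertices are pairwise distinct. Write $\sigma_n(v)$ for the number of SAWs of length $n$ from $v$. Our subject is the exponential growth rate of $\sigma_n(v)$ when every vertex has degree 3 and the graph is infinite and looks the same from every vertex.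

Start with the ladder: the vertex set is $\mathbb Z\times\{0,1\}$, with horizontal edges from $(i,j)$ to $(i+1,j)$ and vertical edges (rungs) from $(i,0)$ to $(i,1)$. Every vertex has degree 3, and translations together with the exchange of the two rows carry any vertex to any other.

**Claim.** On the ladder, $\sigma_n(v)\ge\varphi^n$ for all $n\ge0$.

Count only walks that never step to the left. Such a walk is a word in the letters $R$ (step right) and $V$ (cross the rung), and it is self-avoiding as soon as no two letters $V$ are adjacent: columns are visited in increasing order, and each column is visited at one vertex or at two vertices in succession. Let $a_n$ be the number of words of length $n$ without $VV$. Then $a_0=1$ and $a_1=2$. For $n\ge2$ a word ends either in $R$, preceded by any admissible word of length $n-1$, or in $RV$, preceded by any admissible word of length $n-2$. So $a_n=a_{n-1}+a_{n-2}$. Since $a_0=\varphi^0$, $a_1=2>\varphi$ and $\varphi^n=\varphi^{n-1}+\varphi^{n-2}$, induction gives $\sigma_n(v)\ge a_n\ge\varphi^n$.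

The same computation can be done with weights. Give a walk of length $m$ the weight $\tau^m$, and sum over all one-directional walks that start in column $0$ and stop on first reaching column $N$. In each of the columns $0,\dots,N-1$ the walk does either $R$, with weight $\tau$, or $VR$, with weight $\tau^2$. So the total weight is
$$(\tau+\tau^2)^N=1 .$$
The walks that leave a piece of the ladder on the right have total weight exactly $1$, however long the piece is.

What changes for a general cubic graph? There is no right-hand side. We do not know which steps lead away from the start, and a walk may run into a region it has already used up. The word count disappears, but the weighted statement still makes sense: fix a finite set $B$, sum $\tau^{\text{length}}$ over the SAWs that leave $B$, and ask whether the sum is at least $1$. That is what we shall prove.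

## 2. The bound for transitive cubic graphs and for 3-edge-connected ones

Here are the standard definitions. A graph is *locally finite* if all degrees are finite, and *cubic* if all degrees are 3. It is *vertex-transitive* if its automorphism group has one orbit on vertices, and *quasi-transitive* if there are finitely many orbits. For an infinite, connected, locally finite, quasi-transitive simple graph $G$ the *connective constant*
$$\mu(G)=\lim_{n\to\infty}\sigma_n(v)^{1/n}$$
exists and does not depend on $v$. For infinite quasi-transitive $\Delta$-regular graphs, $1\le\mu(G)\le\Delta-1$. Grimmett and Li proved $\mu(G)\ge\sqrt{\Delta-1}$ for every infinite $\Delta$-regular transitive graph. For $\Delta=3$ this is $\sqrt2\approx1.414$. The ladder has $\mu=\varphi$; we quote this value, having proved only $\mu\ge\varphi$. The inequality $\mu(G)\ge\varphi$ for all transitive 3-regular graphs is stated as a conjecture in the source of the problem, "The Connective Constant and the Language of Self-Avoiding Walks". It is true.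

For a vertex set $A$ let $\delta A$ (or $\delta_KA$, to name the graph $K$) be the set of edges with exactly one endpoint in $A$.

**Theorem 1.** Every infinite, connected, vertex-transitive, 3-regular simple graph $G$ satisfies $\mu(G)\ge\varphi$. Moreover $\sigma_n(v)\ge\varphi^n$ for all $n$.

**Theorem 2.** Let $G$ be an infinite connected cubic simple graph with $|\delta A|\ge3$ for every finite nonempty $A\subset V$. Let $v\in V$ and let $vw$ be an edge. Then for every finite $B\ni v,w$,
$$\sum_{\pi}\varphi^{-|\pi|}\ \ge\ 1, \tag{1}$$
where the sum is over SAWs $\pi=(v_0,\dots,v_m)$ with $v_0=v$, $v_0,\dots,v_{m-1}\in B$, $v_m\notin B$, not using the edge $vw$, and $|\pi|=m$. Consequently $\limsup_n\sigma_n(v)^{1/n}\ge\varphi$. This remains true if one counts only SAWs that extend to infinite SAWs. Also $\sup_v\sigma_n(v)\ge\varphi^n$ for every $n$.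

There is also a finite version. In a multigraph a *cycle* is a connected subgraph in which all degrees are 2. A *2-cycle* is a pair of parallel edges, and it counts as a cycle. The length $|C|$ is the number of edges.

**Theorem 3.** Let $K$ be a finite loopless 3-edge-connected cubic multigraph and let $e,f$ be distinct edges sharing a vertex. Then $\sum_{C\ni e,f}\varphi^{-|C|}\ge\varphi^{-2}$, the sum being over cycles $C$ (2-cycles allowed). Equality holds for the graph with two vertices and three parallel edges, and for $K_4$.

Theorem 2 does not mention symmetry; transitivity enters only through the hypothesis on $|\delta A|$ (Section 4). The ladder is transitive and cubic with $\mu=\varphi$, so the constant $\varphi$ is best possible in Theorems 1 and 2. Theorem 2 also gives $\mu\ge\varphi$ for every infinite connected quasi-transitive cubic simple graph in which every finite nonempty set has at least three boundary edges, because there $\mu$ is the limit of $\sigma_n(v)^{1/n}$.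

## 3. Forced steps and bottlenecks

The ladder suggests a direct approach. Form the tree whose nodes are the SAWs from $v$ that extend to infinite SAWs, the children of a node being its one-step extensions. Apart from the root, each node has one child or two; call it *forced* or *free* accordingly. Suppose that (a) every free node has at least one free child, and (b) the child of a forced node is free. Let $f_k$ be the least number of descendants $k$ levels below a free node. Then $f_0=1$, $f_1=2$, and $f_k$ is nondecreasing since every node has a child. One child of a free node is free and contributes at least $f_{k-1}$. The other child contributes at least $f_{k-1}$ if it is free and at least $f_{k-2}$ if it is forced. So $f_k\ge f_{k-1}+f_{k-2}$ for $k\ge2$, and the growth rate is at least $\varphi$.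

This breaks on the ladder itself. Walk from $(0,0)$ to the left as far as $(-k,0)$ with $k\ge1$, cross to $(-k,1)$, and turn right to $(-k+1,1)$. At each of the vertices $(-k+1,1),\dots,(0,1)$ the neighbor in the bottom row has been visited, so the next step is forced. That makes $k$ forced steps in a row, and all these walks extend to infinity. On the ladder we avoided such walks by declaring a direction. In general we cannot tell which walks to discard, so their loss must be made up by other walks, and the argument has to be global.

There is a second warning: some cubic graphs have $\mu<\varphi$, even quasi-transitive ones. For $i\in\mathbb Z$ take a copy of $K_4$ on $\{a_i,b_i,c_i,d_i\}$ without the edge $a_id_i$ (call it a unit), and add the edges $d_ia_{i+1}$. The result is connected, cubic, simple and quasi-transitive, since shifting $i$ is an automorphism. Every finite nonempty set $A$ has $|\delta A|\ge2$: the two-way infinite path $\dots a_ib_ic_id_ia_{i+1}\dots$ contains every vertex, so it crosses $\delta A$ at least twice. And $|\delta A|=2$ occurs when $A$ is one unit.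

Now bound the number of SAWs. The edges $d_ia_{i+1}$ are bridges, so a SAW crosses each at most once and moves through the units monotonically. Paths from $a_i$ to $d_i$ inside a unit number two of length 2 (via $b_i$ or via $c_i$) and two of length 3. So a complete traversal of a unit followed by a bridge has generating function $2z^3+2z^4$, in either direction. Let $I(z)$ count the SAWs from $v$ that stay in the unit of $v$, and let $F(z)$ count the SAWs that stay in a unit and start at $a_i$ (equivalently, by reflection, at $d_i$). A SAW from $v$ that leaves the first unit consists of an initial piece, a bridge, $k\ge0$ complete traversals each with a bridge, and a final piece in one unit. Hence, coefficientwise,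
$$\sum_n\sigma_n(v)z^n\ \le\ p(z)\sum_{k\ge0}(2z^3+2z^4)^k,\qquad p(z)=I(z)\bigl(1+2zF(z)\bigr),$$
where $p$ is a polynomial with nonnegative coefficients. At $z=\tau$ we have $2\tau^3(1+\tau)=2\tau^3\varphi=2\tau^2\approx0.764<1$. By continuity the series converges at some $z>\tau$, so $\mu<\varphi$.

So bottlenecks of two edges spoil the bound, and "3" in Theorem 2 cannot be replaced by "2".

## 4. Edge cuts in a transitive cubic graph

This section shows that a transitive graph has no such bottlenecks. We use *submodularity*:
$$|\delta(A\cap B)|+|\delta(A\cup B)|\le|\delta A|+|\delta B|.$$
To check it, split $V$ into $A\cap B$, $A\setminus B$, $B\setminus A$ and the rest. An edge between $A\setminus B$ and $B\setminus A$ counts $0$ on the left and $2$ on the right. Every other edge between two different parts counts equally on both sides: $2$ if it joins $A\cap B$ to the rest, and $1$ otherwise.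

**Lemma 4.** Let $G$ be an infinite connected vertex-transitive cubic simple graph. Then $|\delta A|\ge3$ for every finite nonempty $A$.

*Proof.* Let $\lambda$ be the minimum of $|\delta A|$ over finite nonempty $A$. Since $G$ is infinite and connected, $\lambda\ge1$. Suppose $\lambda\le2$. Among the sets with $|\delta A|=\lambda$ choose one with $|A|$ minimal. A single vertex has three boundary edges, so $|A|\ge2$.

**Step 1: translates of $A$ are equal to $A$ or disjoint from it.** Let $\gamma$ be an automorphism with $A\cap\gamma A\ne\emptyset$, and suppose $\gamma A\ne A$. By submodularity $|\delta(A\cap\gamma A)|+|\delta(A\cup\gamma A)|\le2\lambda$. Both sets are finite and nonempty, so both terms are at least $\lambda$, hence equal to $\lambda$. Since $|\gamma A|=|A|$ and $\gamma A\ne A$, the set $A\cap\gamma A$ is strictly smaller than $A$, which contradicts minimality.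

**Step 2: count the boundary edges.** Given $a,b\in A$, take an automorphism $\gamma$ with $\gamma a=b$. Then $b\in A\cap\gamma A$, so $\gamma A=A$ by Step 1. Therefore $a$ and $b$ have the same number of neighbors outside $A$. Call this common number $s$; then $s|A|=\lambda\in\{1,2\}$. With $|A|\ge2$ this forces $|A|=2$ and $s=1$. Each vertex of $A$ then has two neighbors inside the 2-element set $A$, which is impossible in a simple graph. $\square$

## 5. Exits from a finite set as cycles through two edges

We now turn the exit sum (1) into a sum over cycles of a finite multigraph, which is better suited to induction.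

**Definition.** Let $\mathcal K$ be the class of pairs $(K,o)$ where $K$ is a finite loopless multigraph with $|V|\ge2$, $o\in V$, every vertex other than $o$ has degree 3, and $|\delta A|\ge3$ for every nonempty $A\subseteq V\setminus\{o\}$. The degree of $o$ is arbitrary (the condition for $A=V\setminus\{o\}$ makes it at least 3).

*Example.* Take the wheel with hub $o$ and rim a cycle of length $n\ge3$. A proper nonempty set $A$ of rim vertices has $|A|\ge1$ spokes and at least two rim edges in its boundary, and the whole rim has $n$ spokes. So the pair is in $\mathcal K$, with $\deg o=n$. For $n=2$, where the rim is two parallel edges, the rim has only two boundary edges and the pair is not in $\mathcal K$.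

**Fact P.** If $(K,o)\in\mathcal K$, two distinct vertices $y,z\ne o$ are joined by at most one edge. Indeed, with two or more edges between them, $|\delta\{y,z\}|\le6-4=2$.

**Proposition 5.** Let $(K,o)\in\mathcal K$, $u\ne o$, let $g$ be an edge joining $u$ and $o$, and let $f\ne g$ be another edge at $u$. Then
$$Z(K;g,f):=\sum_{C\ni g,f}\tau^{|C|-2}\ \ge\ 1,$$
the sum being over cycles of $K$ (2-cycles allowed).

*Examples.* In the wheel, let $u$ be a rim vertex, $g$ its spoke and $f$ a rim edge at $u$. The cycles through $g$ and $f$ run along $k$ rim edges, $1\le k\le n-1$, and return by a spoke, so $Z=\tau+\tau^2+\dots+\tau^{n-1}$. For $n=3$ (that is, $K_4$) this is exactly $1$, and for larger $n$ it is more. For the excluded case $n=2$ it is $\tau<1$, so the cut condition matters even in the smallest example. For three parallel edges between $u$ and $o$, $Z=1$.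

Sections 6 to 8 prove Proposition 5. First we derive the theorems from it.

**Proof of Theorem 3.** Let $e,f$ share the vertex $u$ and let $o$ be the other end of $e$. Since $K$ is cubic, loopless and 3-edge-connected, $(K,o)\in\mathcal K$. Proposition 5 with $g=e$ gives $\sum_{C\ni e,f}\tau^{|C|-2}\ge1$; multiply by $\tau^2=\varphi^{-2}$. For three parallel edges the only cycle through $e,f$ is a 2-cycle, and $Z=1$. For $K_4$ there are one triangle and one 4-cycle through $e,f$, and $Z=\tau+\tau^2=1$. $\square$

**Proof of Theorem 2.**

**Step 1: build a pair in $\mathcal K$ from $B$.** Contract $V\setminus B$, which is nonempty, to one vertex $o$ and delete loops. Call the result $K_B$. Its vertices other than $o$ have degree 3, it has no loops, and for nonempty $A\subseteq B$ we have $|\delta_{K_B}A|=|\delta_GA|\ge3$. So $(K_B,o)\in\mathcal K$. To encode the starting point $v$, subdivide the edge $vw$ by a new vertex $u$ (replace it by the edges $uv$ and $uw$) and add an edge $g=uo$. Call the result $K^*$; in it $u$ has degree 3.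

**Step 2: check $(K^*,o)\in\mathcal K$.** Only the cuts need attention. Let $A\not\ni o$ be nonempty.

- If $u\notin A$: the edge $uv$ crosses iff $v\in A$, and $uw$ crosses iff $w\in A$. If $vw\in\delta_{K_B}A$, then one of the two crosses. Hence $|\delta_{K^*}A|\ge|\delta_{K_B}A|\ge3$.
- If $A=\{u\}$: the boundary has 3 edges.
- If $u\in A\ne\{u\}$: put $A_0=A\setminus\{u\}$. The edge $g$ crosses. The number of crossing edges among $uv,uw$ is the number of $v,w$ not in $A_0$, which is at least $1$ if $vw\in\delta_{K_B}A_0$. Hence $|\delta_{K^*}A|\ge|\delta_{K_B}A_0|+1\ge4$.

**Step 3: read off (1).** Apply Proposition 5 to $(K^*,o)$ with $f=uv$. A cycle $C\ni g,f$ uses two edges at $u$, so it does not use $uw$. It consists of $g$, $f$, and a path of $K_B$ from $v$ to $o$ that does not use $vw$. Since the edges of $K_B$ are edges of $G$, such a path is a SAW $v=v_0,\dots,v_m$ of $G$ with $v_0,\dots,v_{m-1}\in B$ and $v_m\notin B$, not using $vw$, and $|C|-2=m$. Distinct cycles give distinct SAWs because $G$ is simple. So the left side of (1) is at least $Z(K^*;g,f)\ge1$.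

**Step 4: from (1) to growth.** Let $\epsilon_n(v)\le\sigma_n(v)$ be the number of $n$-step SAWs from $v$ that extend to infinite SAWs. For $R\ge1$ let $B$ be the ball $B_R(v)$ together with all finite components of $G\setminus B_R(v)$. Each component contains a neighbor of the ball, so there are finitely many components and $B$ is finite; also $v,w\in B$. A SAW in (1) ends outside the ball, so $m\ge R+1$. Its endpoint $v_m$ lies in an infinite component $D$ of $G\setminus B_R(v)$, and $D$ is disjoint from $B$. By König's lemma there is an infinite SAW from $v_m$ inside $D$. Appending it to $v_0,\dots,v_m$ keeps the walk self-avoiding, since $v_0,\dots,v_{m-1}\in B$. Therefore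
$$\sum_{m\ge R+1}\epsilon_m(v)\,\varphi^{-m}\ \ge\ 1\qquad\text{for all }R\ge1. \tag{2}$$
A convergent series has tails tending to $0$, so $\sum_m\epsilon_m(v)\varphi^{-m}=\infty$. By the root test,
$$\limsup_n\sigma_n(v)^{1/n}\ge\limsup_n\epsilon_n(v)^{1/n}\ge\varphi .$$

**Step 5: the bound for every $n$.** Let $s_n=\sup_v\sigma_n(v)$. Then $1\le s_n\le3\cdot2^{n-1}$ for $n\ge1$. The first $m$ steps of a SAW of length $m+n$ form a SAW, and so do the last $n$, so $s_{m+n}\le s_ms_n$. By Fekete's lemma $\lim s_n^{1/n}=\inf_ns_n^{1/n}$, and by Step 4 this limit is at least $\varphi$. Hence $s_n\ge\varphi^n$. $\square$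

**Proof of Theorem 1.** By Lemma 4, Theorem 2 applies to $G$. So $\mu(G)=\lim\sigma_n(v)^{1/n}\ge\varphi$. By transitivity $\sigma_n(v)=\sup_{v'}\sigma_n(v')\ge\varphi^n$. $\square$

It remains to prove Proposition 5.

## 6. Deleting an edge and suppressing its ends

We argue by induction on $|V|$: fix $(K,o)\in\mathcal K$ with $u,g,f$, and assume the proposition for all pairs with fewer vertices.

**Step 1: the start.** If $f$ also joins $u$ to $o$, then $\{g,f\}$ is a 2-cycle and $Z(K;g,f)\ge\tau^0=1$. This covers $|V|=2$. From now on
$$f=ux\ \text{ with }x\ne o,\qquad h=uq\ \text{ is the third edge at }u,$$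
and $q\ne x$ by Fact P.

A cycle through $g$ and $f$ does not use $h$, so the natural move is to delete $h$. *Suppressing* a vertex of degree 2 means removing it and merging its two edges into one.

**Step 2 (Case I, $q=o$): one deletion is enough.** Let $K'$ be $K-h$ with $u$ suppressed, so that $g$ and $f$ merge into an edge $g'=xo$. There are no loops, since $x\ne o$, and the degrees of vertices other than $o$ are still 3. For nonempty $A\subseteq V\setminus\{o,u\}$, the edges $g,h$ join $u$ to $o$ and do not cross $A$, while $f$ crosses $A$ iff $x\in A$ iff $g'$ crosses $A$. So $|\delta_{K'}A|=|\delta_KA|\ge3$, and $(K',o)\in\mathcal K$.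

Let $e_1,e_2$ be the other two edges at $x$. Cycles of $K$ through $g,f$ correspond to cycles of $K'$ through $g'$, with length one more. Each such cycle of $K'$ uses exactly one of $e_1,e_2$. The edge $g'$ joins $x$ to $o$, so the induction hypothesis applies twice, with $x$ in the role of $u$:
$$Z(K;g,f)=\tau\,[Z(K';g',e_1)+Z(K';g',e_2)]\ge2\tau>1 .$$

This displays the mechanism: a suppressed vertex costs a factor $\tau$, and a branching vertex gives a factor $2$. From now on $q\ne o$ and $q\ne x$.

**Step 3: the operation in general.** We record what deletion does to cycles and to cuts.

For an edge $e$ of $K$, let $K_e$ be obtained from $K-e$ by suppressing each endpoint of $e$ different from $o$ and then deleting loops at $o$. If both ends of $e$ differ from $o$, Fact P says they are not adjacent in $K-e$, so the two suppressions do not interfere. A merged edge through a suppressed vertex $s$ is a loop only if both remaining edges at $s$ go to the same vertex, and by Fact P that vertex is then $o$. So in $K_e$ there are no loops, and all vertices other than $o$ have degree 3.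

**Lemma 6.** Let $e$ be an edge of $K$.

(a) Cycles of $K$ that do not use $e$, other than 2-cycles $\{so,so\}$ with $s$ a suppressed vertex, correspond bijectively to cycles of $K_e$. A cycle $C$ of $K$ has length equal to that of the corresponding cycle of $K_e$ plus the number of merged edges on the latter.

(b) Suppose $V(K_e)\ne\{o\}$ and $(K_e,o)\notin\mathcal K$. Then there is a set $\hat A\subseteq V\setminus\{o\}$ with $|\hat A|\ge2$, $|\delta_K\hat A|=3$ and $e\in\delta_K\hat A$.

*Proof of (a).* A suppressed vertex $s$ has degree 2 in $K-e$, so a cycle of $K-e$ that visits $s$ uses both its edges; replace them by the merged edge. Conversely, expand merged edges. By Fact P, a 2-cycle through $s$ can only be the excluded one. A 3-cycle contains at most one suppressed vertex, because two suppressed vertices are not adjacent in $K-e$, and it becomes a 2-cycle. A longer cycle keeps length at least 2 for the same reason. So every cycle other than the excluded ones becomes a cycle of $K_e$, and the two maps are inverse to each other.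

*Proof of (b).* Some nonempty $A\subseteq V(K_e)\setminus\{o\}$ has $|\delta_{K_e}A|\le2$. Let $\hat A$ be $A$ together with those suppressed vertices both of whose remaining neighbors lie in $A$. Consider a suppressed vertex $s$ with remaining edges $sc,sd$. If exactly one of $c,d$ is in $A$, the merged edge crosses $A$; then $s\notin\hat A$, and exactly one of $sc,sd$ crosses $\hat A$. If both or neither are in $A$, the merged edge does not cross $A$, and neither $sc$ nor $sd$ crosses $\hat A$; this includes $c=d=o$, where the loop was deleted. All other edges are unchanged. Hence
$$2\ge|\delta_{K_e}A|=|\delta_{K-e}\hat A|\ge|\delta_K\hat A|-1\ge2 .$$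
So $|\delta_K\hat A|=3$ and $e\in\delta_K\hat A$. If $|\hat A|=1$, then $\hat A=A=\{c\}$ with $c\ne o$ an endpoint of $e$; but then $c$ was suppressed and is not in $V(K_e)$, a contradiction. So $|\hat A|\ge2$. $\square$

**Step 4: where one deletion stops working.** Suppose $(K_h,o)\in\mathcal K$, and let $g'=xo$ be the merger of $g$ and $f$ in $K'=K_h$. As in Case I, the cycles of $K'$ through $g'$ have total weight at least $2$. But now $q$ is suppressed as well, and a cycle that passes through $q$ costs $\tau^2$ instead of $\tau$. If all the weight passed through $q$, we would get only $2\tau^2\approx0.764<1$. There is also the word "suppose": deleting $h$ may destroy the cut condition. Section 7 removes the second obstacle, and Section 8 the first.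

## 7. Splitting along a cut of size three

By Lemma 6(b), the cut condition is lost only because of sets with exactly three boundary edges. The purpose of this section is to use such a set to split $K$ into two smaller graphs.

**Definition.** A set $A\subseteq V\setminus\{o\}$ is *tight* if $|A|\ge2$ and $|\delta A|=3$. It is *nontrivial* if also $|V\setminus A|\ge2$.

*Example.* In $K_4$, a 2-element set has four boundary edges, so the only tight set is $V\setminus\{o\}$, and it is not nontrivial.

**Case II: there is a nontrivial tight set $A$.** Let $\delta A=\{d_1,d_2,d_3\}$, and let $y_i\in A$ be the endpoint of $d_i$ in $A$.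

**Step 1: both contractions are smaller members of $\mathcal K$.** Let $K/A$ be obtained by contracting $A$ to a vertex $a$, and $K^A$ by contracting $V\setminus A$ to a vertex $a^*$, with loops deleted. They have $|V|-|A|+1$ and $|A|+1$ vertices, both fewer than $|V|$, and $a$, $a^*$ have degree 3.

- A cut of $K/A$ around a nonempty set avoiding $o$ is the cut of $K$ around its preimage, which is nonempty and avoids $o$. So $(K/A,o)\in\mathcal K$.
- $K^A$ is cubic, since $o\notin A$. Given a nonempty proper vertex set of $K^A$, either it or its complement is a nonempty subset of $A$, so its boundary is a cut of $K$ with at least 3 edges. So $(K^A,o')\in\mathcal K$ for *every* vertex $o'$ of $K^A$.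

**Step 2 (II(a), $u\notin A$): paths through $A$ carry weight at least 1.** For $i\ne j$ let $Z_A(i,j)=\sum_P\tau^{|P|}$, over paths $P$ in $K[A]$ from $y_i$ to $y_j$. Adding $d_i$ and $d_j$ turns these paths into the cycles of $K^A$ through $d_i,d_j$, of length $|P|+2$. So
$$Z_A(i,j)=Z(K^A;d_j,d_i)\ge1$$
by induction for $(K^A,y_j)$: here $a^*$ plays the role of $u$, $y_j$ that of $o$, and $d_j$ joins the two.

A cycle $C$ of $K$ through $g,f$ contains $u,o\notin A$. A cycle meets any cut in an even number of edges, so $C$ meets $\delta A$ in $0$ or $2$ edges. If $0$, it avoids $A$ and is a cycle of $K/A$ avoiding $a$. If $2$, say $d_i,d_j$, it consists of a path $P$ in $K[A]$ from $y_i$ to $y_j$ and a part outside; contracting $A$ gives a cycle $\bar C$ of $K/A$ through $g,f$ and $a$, with $|C|=|\bar C|+|P|$. Conversely, each $\bar C$ through $a$ via $d_i,d_j$ can be completed by any such $P$. Therefore, writing $i,j$ for the indices with which $\bar C$ passes $a$,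
$$Z(K;g,f)=\sum_{\bar C\not\ni a}\tau^{|\bar C|-2}+\sum_{\bar C\ni a}\tau^{|\bar C|-2}Z_A(i,j)\ \ge\ Z(K/A;g,f)\ \ge\ 1,$$
the sums being over cycles $\bar C$ of $K/A$ through $g,f$. The last inequality is the induction hypothesis for $(K/A,o)$ with the same $u$.

**Step 3 (II(b), $u\in A$): the cycle splits into two independent paths.** Since $o\notin A$, we have $g\in\delta A$; say $g=d_1$ and $u=y_1$.

First, $f$ lies inside $A$. If instead $f\in\delta A$, consider the nonempty set $A\setminus\{u\}$. Its boundary contains at most $h$ and the third edge of $\delta A$, so $|\delta(A\setminus\{u\})|\le2$, a contradiction.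

A cycle $C$ through $g,f$ uses $d_1$, hence exactly one more edge $d_j$ of $\delta A$, $j\in\{2,3\}$. It consists of $d_1$, a path $P$ in $K[A]$ from $y_1$ to $y_j$ starting with $f$, the edge $d_j$, and a path $R$ in $K-A$ from the outer end of $d_j$ to $o$ (possibly of length $0$). Here $|C|-2=|P|+|R|$, and for given $j$ the paths $P$ and $R$ can be chosen independently. The paths $R$, completed by $d_1$ and $d_j$, are the cycles of $K/A$ through $d_1,d_j$, of length $|R|+2$. Let $Z_A^f(j)=\sum_P\tau^{|P|}$ over the paths $P$ as above. Completed by $d_1$ and $d_j$, these are the cycles of $K^A$ through $d_1$ and $f$, with $j$ ranging over $2,3$. Hence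
$$Z(K;g,f)=\sum_{j=2,3}Z_A^f(j)\,Z(K/A;d_1,d_j)\ \ge\ \sum_{j=2,3}Z_A^f(j)=Z(K^A;d_1,f)\ \ge\ 1 .$$
The first inequality is induction for $(K/A,o)$ with $a$ in the role of $u$, since $d_1$ joins $a$ to $o$. The last is induction for $(K^A,a^*)$ with vertex $u$, since $d_1$ joins $u$ to $a^*$.

This settles Case II.

## 8. Two deletions around $q$

**Case III: there is no nontrivial tight set.** Recall $g=uo$, $f=ux$, $h=uq$, with $x,q\ne o$ and $x\ne q$. Let $k_1=qq_1$ and $k_2=qq_2$ be the other two edges at $q$. By Fact P, $q_1,q_2\ne u$.

**Step 1: delete $h$ and separate the cycles that visit $q$.** Let $K'=K_h$. Its vertex set contains $x$ and $o$. If $(K',o)\notin\mathcal K$, Lemma 6(b) gives a tight set $\hat A$ with $h\in\delta\hat A$. It misses $o$ and one of $u,q$, so it is nontrivial, which is excluded. Hence $(K',o)\in\mathcal K$.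

Let $g'=xo$ be the merger of $g,f$, and let $Q$ be the merger of $k_1,k_2$ (absent if it is a loop at $o$). Cycles of $K$ through $g,f$ do not use $h$. They are not 2-cycles, since $x\ne o$. So by Lemma 6(a) they correspond bijectively to the cycles $C'$ of $K'$ through $g'$. The length is $|C|=|C'|+1$ if $Q\notin C'$, which means $q\notin C$, and $|C|=|C'|+2$ if $Q\in C'$, which means $q\in C$. Put
$$N=\sum_{C'\ni g',\,C'\not\ni Q}\tau^{|C'|-2},\qquad U=\sum_{C'\ni g',\,Q}\tau^{|C'|-2}.$$
Then
$$Z(K;g,f)=\tau N+\tau^2U=\tau\,(N+\tau U). \tag{3}$$
Let $e_1,e_2$ be the other two edges of $K'$ at $x$. Each cycle through $g'$ uses exactly one of them, so by induction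
$$N+U=Z(K';g',e_1)+Z(K';g',e_2)\ge2 . \tag{4}$$

Alone, (4) is not enough: nothing in it prevents $N=0$, $U=2$, and then (3) gives $2\tau^2<1$, the obstacle of Section 6. What is missing is a lower bound for $N$, that is, for the cycles that avoid $q$. Such a bound would come from a graph of class $\mathcal K$ in which cycles through $g$ and $f$ *cannot* visit $q$. We get one by deleting a different edge at $q$: without $k_2$, the vertex $q$ lies on a path $h,k_1$, and since $h$ ends at $u$, a cycle through $g$ and $f$ cannot use that path.

**Step 2: choose the edge so that the cut condition survives.** Choose the labels so that $q_2\ne o$ or $\deg o\ge4$. This is possible unless $\deg o=3$ and $q_1=q_2=o$. In that case the edges at $o$ are $g,k_1,k_2$, and the set $V\setminus\{o,q\}\ni u$ has boundary $\{g,h\}$ of size 2, a contradiction.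

Let $K''=K_{k_2}$. Its vertex set contains $o$ and also $u$, because $u\ne q,q_2$. If $(K'',o)\notin\mathcal K$, Lemma 6(b) gives a tight set $\hat A$ with $k_2\in\delta\hat A$. It is not nontrivial, so $\hat A=V\setminus\{o\}$. Then $\deg o=|\delta\hat A|=3$ and $k_2$ is incident to $o$, that is, $q_2=o$, contrary to the choice of labels. Hence $(K'',o)\in\mathcal K$. It has fewer vertices than $K$, since $q$ is suppressed.

**Step 3: $N\ge1$.** We identify the three edges of $K''$ at $u$. They are

- $g$, unchanged;
- an edge $f''$, which is $f$ if $q_2\ne x$, and the merger of $f$ with the third edge at $x$ if $q_2=x$;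
- the merger of $h$ and $k_1$.

In the case $q_2=x$, the third edge at $x$ (other than $f$ and $k_2$) is neither $h$, which is not incident to $x$, nor $k_1$, which would be parallel to $k_2$ against Fact P. So the three edges are indeed distinct.

A cycle $C''$ of $K''$ through $g$ and $f''$ uses two edges at $u$, so it avoids the merger of $h,k_1$. By Lemma 6(a), such cycles correspond bijectively to the cycles $C$ of $K$ through $g,f$ that do not use $k_2$ and do not pass through $q$ by $h,k_1$, which are just the cycles through $g,f$ avoiding $q$. The only merged edge that $C''$ can contain is the one at $q_2$, if $q_2\ne o$. So $|C|\le|C''|+1$, and therefore $\tau^{|C|-2}\ge\tau\cdot\tau^{|C''|-2}$.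

On the other hand, by Step 1, the cycles $C$ of $K$ through $g,f$ avoiding $q$ are exactly those counted by $N$, with $|C|=|C'|+1$. Hence
$$\tau N=\sum_{C\ni g,f,\;q\notin C}\tau^{|C|-2}\ \ge\ \tau\,Z(K'';g,f'')\ \ge\ \tau,$$
the last inequality by induction for $(K'',o)$. So $N\ge1$.

**Step 4: combine the two deletions.** Since $1-\tau=\tau^2$, we have $N+\tau U=\tau(N+U)+\tau^2N$. With (4) and $N\ge1$,
$$N+\tau U\ \ge\ 2\tau+\tau^2=1+\tau=\varphi .$$
By (3), $Z(K;g,f)\ge\tau\varphi=1$. This completes the induction and the proof of Proposition 5, and with it Theorems 1, 2 and 3. $\blacksquare$

It is worth running Case III on $K_4$ with vertices $u,o,x,q$, where every inequality is an equality. Deleting $h=uq$ and suppressing $u$ and $q$ leaves $x$ and $o$ joined by three edges: $g'$, $Q$ and the original edge $xo$. So $N=U=1$ and $Z=\tau+\tau^2=1$. The neighbors of $q$ other than $u$ are $x$ and $o$. Since $\deg o=3$, the rule of Step 2 demands $q_2=x$; deleting $qo$ instead would leave $o$ with degree 2 and violate the cut condition. Deleting $k_2=qx$ and suppressing $q$ and $x$ leaves $u$ and $o$ joined by three edges: $g$, the merger $f''$ of $f$ and $xo$, and the merger of $h$ and $qo$. There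 $Z(K'';g,f'')=1$, in agreement with $N=1$.
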